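# Strong completeness of QS4 for Cantor space

## Strong completeness for $2^\omega$ and for ultrametric spaces

QS4 is classical first-order logic without identity, enriched with a modal operator $\Box$ that obeys the axioms of S4. A sentence of QS4 can be read in a topological space, with $\Box$ as interior. The main theorem says that Cantor space alone is rich enough to refute every non-theorem.

**Theorem 1.** QS4 is strongly complete, hence complete, for $2^\omega$. That is, every QS4-consistent set of sentences is true at some point of some model on $2^\omega$; in particular, every sentence valid in $2^\omega$ is a theorem of QS4.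

The proof gives more at no extra cost.

**Theorem 2.** Let $X\neq\emptyset$ be dense-in-itself (no isolated points), with topology given by an ultrametric (for separable metrizable $X$ it is enough that $X$ has a base of clopen sets). Then QS4 is strongly complete for $X$. For every cardinal $\kappa\ge|X|$, the models can be taken with constant domain of cardinality exactly $\kappa$.

Examples are $2^\omega$, $\omega^\omega$ and $\mathbb Q$, the last with a countable domain. For $2^\omega$ we get domains of size $2^{\aleph_0}$, and Theorem 5 below shows that countable domains never suffice there. Theorems 3 and 4, in the last two sections, extend the result to further spaces and classify the ultrametrizable spaces for which QS4 is complete.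

The question whether QS4 is complete for $2^\omega$ comes from the paper "Quantified Modal Logic on the Rational Line". The following results serve as background. Propositional S4 is complete for Cantor space, indeed for every dense-in-itself metric space. QS4 is complete for the class of all topological spaces (Rasiowa–Sikorski). QS4 is strongly complete for $\mathbb Q$ with a constant countably infinite domain. QS4 is not complete for $\mathbb R$, nor for any locally connected space. We use none of these completeness results for Theorems 1 and 2.

## Sentences as subsets of a space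

**The logic.** The language has countably many predicate symbols of each arity and no function symbols. The axioms are those of classical predicate logic together with
$$\Box(\varphi\to\psi)\to(\Box\varphi\to\Box\psi),\qquad \Box\varphi\to\varphi,\qquad \Box\varphi\to\Box\Box\varphi,$$
and the rules are modus ponens, generalization and necessitation. The Barcan formula $\forall x\Box\varphi\to\Box\forall x\varphi$ is not an axiom. We write $\Diamond=\neg\Box\neg$.

**Models.** A model on a space $\langle X,\tau\rangle$ has a nonempty domain $D$, the same at all points, and assigns to each $n$-ary predicate symbol $P$ and each $\bar d\in D^n$ an arbitrary subset $[\![P\bar d]\!]\subseteq X$. Boolean connectives are interpreted by the set operations, $[\![\Box\varphi]\!]$ is the interior of $[\![\varphi]\!]$, and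
$$[\![\forall x\varphi]\!]=\bigcap_{d\in D}[\![\varphi]\!]_{x:=d},\qquad [\![\exists x\varphi]\!]=\bigcup_{d\in D}[\![\varphi]\!]_{x:=d}.$$
So $\Diamond$ is closure. A sentence is *true at* $w$ if $w\in[\![\varphi]\!]$, and *valid in* $X$ if $[\![\varphi]\!]=X$ in every model on $X$, for every nonempty $D$. QS4 is *complete for* $X$ if every sentence valid in $X$ is a theorem. Soundness (theorems are valid in every space) is due to Rasiowa–Sikorski. We use it in examples and in Theorems 4 and 5, but not in the proofs of Theorems 1 and 2.

**Consistency and strong completeness.** A set $\Gamma$ of sentences is *consistent* if there is no finite $\Gamma_0\subseteq\Gamma$ with $\vdash\neg\bigwedge\Gamma_0$. QS4 is *strongly complete* for $X$ if every consistent set of sentences is true at some point of some model on $X$. This implies completeness: if $\not\vdash\varphi$, then $\{\neg\varphi\}$ is consistent, so $\varphi$ fails at some point of some model on $X$.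

**Ultrametrics.** An ultrametric is a metric with $\rho(x,z)\le\max(\rho(x,y),\rho(y,z))$. On $2^\omega$, put $\rho(x,y)=2^{-n}$ where $n$ is the first place at which $x\ne y$ differ; on $\omega^\omega$ do the same. For fixed $r>0$ the relation $\rho(x,y)<r$ is an equivalence relation whose classes are the open balls of radius $r$. So these balls partition the space, and each is clopen, its complement being a union of open balls.

A separable metrizable space $X$ with a base of clopen sets is ultrametrizable. Indeed, $X$ is second countable, so the clopen base contains a countable base $(B_n)_{n\in\omega}$. The map sending $x$ to the sequence $(i_n)$, with $i_n=1$ iff $x\in B_n$, is then an embedding into $2^\omega$, and the ultrametric of $2^\omega$ restricts to the image. This covers $\mathbb Q$, which has the base of intervals with irrational endpoints.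

## Three sentences computed by hand

**Isolated points.** On a discrete space $\Box$ does nothing, so $\forall xPx\to\Box\forall xPx$ is valid there. On $2^\omega$ it fails at $0^\infty$: take $D=\{d\}$ and $[\![Pd]\!]=\{0^\infty\}$, a set with empty interior. This is why we ask for no isolated points.

**The Barcan formula.** The converse $\Box\forall xPx\to\forall x\Box Px$ is valid in every space, because the interior of an intersection is contained in every interior. The Barcan formula $\forall x\Box Px\to\Box\forall xPx$ fails on $2^\omega$. Take $D=\omega$, let $q_n=0^n10^\infty$, and put $[\![Pn]\!]=2^\omega\setminus\{q_n\}$. These sets are open, so $0^\infty\in[\![\forall x\Box Px]\!]$. But $q_n\to0^\infty$, so $0^\infty$ is not in the interior of $[\![\forall xPx]\!]=2^\omega\setminus\{q_n:n\in\omega\}$. A constant domain does not force Barcan, because infinite intersections of open sets need not be open.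

**A sentence that separates $2^\omega$ from $\mathbb R$.** Let $\delta$ be
$$\Box\forall x(\Box Px\vee\Box\neg Px)\to(\forall xPx\to\Box\forall xPx).$$
It is valid in every locally connected space. Suppose $w$ satisfies both antecedents. There is an open $O\ni w$ such that for every $d$ we have $O\subseteq\mathrm{int}[\![Pd]\!]\cup\mathrm{int}(X\setminus[\![Pd]\!])$. Take a connected open $O'$ with $w\in O'\subseteq O$. Each $[\![Pd]\!]$ is relatively clopen in $O'$ and contains $w$, so $O'\subseteq[\![Pd]\!]$ for all $d$, and $w\in[\![\Box\forall xPx]\!]$. On $2^\omega$ the sentence $\delta$ fails at $0^\infty$: take $D=\omega$ and let $[\![Pn]\!]$ be the complement of the clopen set of sequences extending $0^n1$. So $\delta$ is not a theorem, and QS4 is not complete for $\mathbb R$.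

In these examples countable domains were enough. The next sentence needs more.

## The sentence $\beta$, Baire category and the size of the domain

Let $\mathrm{cov}(\mathcal M)$ be the least number of nowhere dense sets covering $2^\omega$. It is uncountable by the Baire category theorem, and at most $2^{\aleph_0}$ because singletons are nowhere dense.

**Theorem 5.** The non-theorem
$$\beta:\quad \Box\exists xPx\to\Diamond\exists x\,\Box\Diamond Px$$
is true throughout all models on $2^\omega$ with domain $D$ if and only if $|D|<\mathrm{cov}(\mathcal M)$. So domains of size $2^{\aleph_0}$ suffice for $2^\omega$, while domains of size $<\mathrm{cov}(\mathcal M)$, in particular countable ones, do not.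

*Proof.* Note that $[\![\Box\Diamond Pd]\!]=\mathrm{int}\,\overline{[\![Pd]\!]}$, which is empty exactly when $[\![Pd]\!]$ is nowhere dense.

**Small domains make $\beta$ true.** Let $|D|<\mathrm{cov}(\mathcal M)$ and suppose $\beta$ fails at $w$. Since $w\in[\![\Box\exists xPx]\!]$ and $w\notin[\![\Diamond\exists x\Box\Diamond Px]\!]$, there is a basic clopen $W\ni w$ with
$$W\subseteq\bigcup_{d\in D}[\![Pd]\!],\qquad W\cap\mathrm{int}\,\overline{[\![Pd]\!]}=\emptyset\ \text{ for all }d\in D.$$
Each $W\cap[\![Pd]\!]$ is nowhere dense in $W$: a set open in $W$ and contained in the closure of $W\cap[\![Pd]\!]$ is open in $2^\omega$ and contained in $\overline{[\![Pd]\!]}$, so it lies in $W\cap\mathrm{int}\,\overline{[\![Pd]\!]}=\emptyset$. As $W\cong2^\omega$, we have covered $2^\omega$ by $|D|<\mathrm{cov}(\mathcal M)$ nowhere dense sets, a contradiction.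

**Large domains refute $\beta$.** Let $|D|\ge\mathrm{cov}(\mathcal M)$. Let $\{[\![Pd]\!]:d\in D\}$ be a cover of $2^\omega$ by nowhere dense sets, with repetitions allowed. Then $\Box\exists xPx$ is true everywhere, and $\Diamond\exists x\Box\Diamond Px$ nowhere, so $\beta$ fails everywhere. Such $D$ exist, for example $D=2^\omega$ with $[\![Pd]\!]=\{d\}$. By soundness $\beta$ is not a theorem.

**The last claim.** Size $2^{\aleph_0}$ suffices by Theorem 2, proved below. If $|D|<\mathrm{cov}(\mathcal M)$, then $\beta$ is true throughout every model on $2^\omega$ with domain $D$ although it is not a theorem, so such domains do not suffice. $\blacksquare$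

Thus, unlike for $\mathbb Q$, uncountable domains are unavoidable for $2^\omega$. If $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$ (for example under CH or MA), then $2^{\aleph_0}$ is exactly the least sufficient size. We do not determine the least sufficient size when $\mathrm{cov}(\mathcal M)<2^{\aleph_0}$.

Keep $\neg\beta$ in mind: any proof of Theorem 1 must satisfy it, so any proof must produce uncountably many individuals.

## Schemes: a tree of clopen sets with marked points

We will attach theories to the nodes of a tree and then turn the tree into the space. The following structure makes that possible.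

**Definition (scheme).** A *scheme* on a Hausdorff space $X\ne\emptyset$ is a rooted tree $S$ (root $\emptyset$, levels indexed by $\omega$) with a nonempty clopen set $U_s$ and a point $p_s\in U_s$ for each $s\in S$, and a *rank* in $\omega$ for each non-root node, such that:

* (S1) $U_\emptyset=X$.
* (S2) For each $s$, the sets $U_t$ ($t$ a child of $s$) are pairwise disjoint with union $U_s\setminus\{p_s\}$. For every $m\in\omega$, $s$ has at least one child of rank $m$. For every neighbourhood $O$ of $p_s$ there is $m_0$ such that $U_t\subseteq O$ for all children $t$ of $s$ of rank $\ge m_0$.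
* (S3) If $s_0=\emptyset,s_1,s_2,\dots$ is an infinite branch and $x\in\bigcap_iU_{s_i}$, then $\{U_{s_i}\}_i$ is a neighbourhood base at $x$.

So a node's set is its marked point plus its children's sets, and children of high rank crowd towards the marked point.

**Lemma A.** (i) $2^\omega$ has a scheme. (ii) Every nonempty dense-in-itself ultrametric space has a scheme.

*Proof.* (i) Let $S$ consist of the empty word and all finite words ending in $1$. Let $U_s$ be the set of sequences extending $s$, and let $p_s=s0^\infty$. The children of $s$ are the words $s0^m1$, with rank $m$. A sequence extending $s$ either continues with zeros forever, or has a first $1$ after $s$; this gives the partition in (S2). A neighbourhood of $p_s$ contains all sequences extending $s0^{m_0}$ for some $m_0$, hence $U_{s0^m1}$ for $m\ge m_0$. Along a branch the lengths of the words grow, which gives (S3).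

(ii) Replace the ultrametric by its minimum with $1$; this is an ultrametric $\rho\le1$ with the same topology. Put $U_\emptyset=X$ and choose $p_\emptyset$ arbitrarily. Let $s$ have level $n$, with $U_s$ clopen and $p_s\in U_s$ given. Put $r_0=2$. Given $r_m$, choose $y\in U_s$ with $0<\rho(y,p_s)<\min(r_m,2^{-m})$, which is possible because $p_s$ is not isolated and $U_s$ is open, and let $r_{m+1}=\rho(y,p_s)$. The sets
$$A_m=\{y\in U_s: r_{m+1}\le\rho(y,p_s)<r_m\}$$
are nonempty (the chosen $y$ lies in $A_m$) and clopen, and since $r_0>1$ and $r_m\to0$ they partition $U_s\setminus\{p_s\}$. The open balls of radius $2^{-(n+1)}$ partition $X$ into clopen sets. The nonempty intersections of these balls with $A_m$ are the sets $U_t$ for the children $t$ of $s$ of rank $m$; choose $p_t\in U_t$ arbitrarily. A child of rank $m$ has $U_t\subseteq A_m$, which lies in the ball of radius $r_m\to0$ around $p_s$; this gives the last clause of (S2). For $n\ge1$, sets of level $n$ are open with diameter $\le2^{-n}$, which gives (S3). $\square$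

**Addresses of points.** Fix a scheme on $X$. If $t$ is a descendant of $s$ then $U_t\subseteq U_s$, and incomparable nodes have disjoint sets. For $x\in X$ let $b(x)=\{s\in S:x\in U_s\}$. Start at the root: at each $s$ reached, either $x=p_s$, and then no child of $s$ contains $x$, or $x$ lies in exactly one child. So $b(x)$ is either a finite chain from the root ending in a node $s$ with $x=p_s$, or an infinite branch. In the first case $s$ is the last node of $b(x)$, so it is determined by $x$, and $s\mapsto p_s$ is injective. Let $I$ be the set of points of the second kind.

In the scheme of Lemma A(i), the points $p_s$ are the sequences that are eventually $0$, and $I$ is the set of sequences with infinitely many $1$s. For $x=101010\dots$ we get $b(x)=\{\emptyset,1,101,10101,\dots\}$.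

## A rehearsal without quantifiers

Here is the strategy in the propositional case. Let $\Gamma$ be an S4-consistent set of propositional modal formulas, and for a set $T$ of formulas let $T^\Box$ be the set of formulas of the form $\Box\psi$ in $T$.

Put on each node a maximal consistent set: $T_\emptyset\supseteq\Gamma$, and if $T_s$ is given, list all $\varphi$ with $\Box\varphi\notin T_s$ as $(\varphi_m)_{m\in\omega}$, each infinitely often; for a child $t$ of rank $m$ take $T_t\supseteq T_s^\Box\cup\{\neg\varphi_m\}$. This set is consistent, since $\vdash\bigwedge\Box\psi_i\to\varphi_m$ would give $\vdash\bigwedge\Box\psi_i\to\Box\varphi_m$ in S4. Give $p_s$ the theory $T_s$. At $x\in I$, boxed formulas only accumulate along $b(x)$. Declare $\Box\varphi$ true at $x$ if it lies in some $T_s$ with $s\in b(x)$, and false otherwise. Any finite set of these decisions is contained in $T_s$ for all deep $s\in b(x)$, so they are jointly consistent, and we extend them to a maximal consistent $T_x$.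

Let $y\in[\![p]\!]$ iff $p\in T_y$. Then $y\in[\![\varphi]\!]$ iff $\varphi\in T_y$, by induction; only $\Box$ needs a word.

* At $p_s$: if $\Box\varphi\in T_s$, then $\Box\varphi$, hence $\varphi$, is in $T_y$ for all $y\in U_s$. If $\Box\varphi\notin T_s$, then $\neg\varphi\in T_t$ for children $t$ of infinitely many ranks, and for these the points $p_t$ come arbitrarily near $p_s$.
* At $x\in I$: if $\Box\varphi\in T_x$, then $\Box\varphi\in T_s$ for some $s\in b(x)$, so $\varphi\in T_y$ for all $y\in U_s$. If $\Box\varphi\notin T_x$, then $\Box\varphi\notin T_s$ for every $s\in b(x)$, so each such $s$ has a child $t$ with $\neg\varphi\in T_t$, and $p_t\in U_s$. By (S3) such $p_t$ exist arbitrarily near $x$.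

So the points of $I$ take care of themselves. With quantifiers they do not.

## Saturated theories

Quantifiers need names for witnesses. Let $K_0,K_1,\dots,K_\infty$ be pairwise disjoint countably infinite sets of new constants, $K_\infty=\{c_1,c_2,\dots\}$. Put
$$C_n=K_0\cup\dots\cup K_n,\qquad C_\omega=\bigcup_nC_n,\qquad C_\infty=C_\omega\cup K_\infty.$$
For a set $C$ of constants, $L(C)$ is the language with constants from $C$, and QS4 is formulated in it. In a proof, we may replace a constant $c$ throughout by a variable not occurring in the proof, and a proof results: axioms stay axioms and rules stay rules, because the new variable is never captured. This has two consequences. First,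
$$\text{if }\vdash\varphi(c)\text{ and }c\text{ does not occur in }\varphi(v),\text{ then }\vdash\forall v\varphi(v).\tag{1}$$
Second, adding constants to the language does not affect consistency.

**Definition (saturation).** A set $T$ of $L(C)$-sentences is *$C$-saturated* if it is maximal consistent and, whenever $\exists v\varphi\in T$, some $c\in C$ has $\varphi(c)\in T$.

Then also $\forall v\varphi\in T$ iff $\varphi(c)\in T$ for all $c\in C$: if $\forall v\varphi\notin T$, then $\exists v\neg\varphi\in T$, so $\neg\varphi(c)\in T$ for some $c$. As an example, take a model in which every element of the domain is named by a constant in $C$, and a point $w$; the set of $L(C)$-sentences true at $w$ is $C$-saturated (its consistency is soundness). We want to go the other way, from theories to models. As before, $T^\Box$ is the set of sentences $\Box\psi$ in $T$.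

**Lemma B.** (i) If $\Gamma$ is a consistent set of $L(C)$-sentences, $C$ countable, and $K$ a countably infinite set of constants disjoint from $C$, then some $(C\cup K)$-saturated $T\supseteq\Gamma$ exists. (ii) If $T$ is $C$-saturated and $\Box\varphi\notin T$ for an $L(C)$-sentence $\varphi$, then $T^\Box\cup\{\neg\varphi\}$ is consistent.

*Proof.* (i) Go through a list of all $L(C\cup K)$-sentences, adding each one that is consistent with what is already there. When $\exists v\varphi$ is added, also add $\varphi(c)$ for some $c\in K$ not used so far; this is possible as only finitely many elements of $K$ have been used. Consistency is preserved: if $\vdash\bigwedge\Gamma_0\wedge\exists v\varphi\to\neg\varphi(c)$ with $\Gamma_0$ finite and $c$ not in $\Gamma_0,\varphi$, then by (1) and predicate logic $\vdash\bigwedge\Gamma_0\wedge\exists v\varphi\to\forall v\neg\varphi$, so $\Gamma_0\cup\{\exists v\varphi\}$ was already inconsistent. The union $T$ of all stages is consistent, since inconsistency is witnessed by a finite subset. It is maximal, because a sentence consistent with $T$ was consistent with the stage at its turn and was added. Every existential sentence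 of $T$ received a witness at its turn.

(ii) Otherwise $\vdash\Box\psi_1\wedge\dots\wedge\Box\psi_n\to\varphi$ with $\Box\psi_i\in T$. By necessitation and the S4 axioms (using $\Box\psi_i\to\Box\Box\psi_i$), $\vdash\Box\psi_1\wedge\dots\wedge\Box\psi_n\to\Box\varphi$. So $\Box\varphi\in T$, a contradiction. $\square$

## Theories at the nodes and at the points

From here until the end of the proof of Theorems 1 and 2, $X$ carries a scheme and $\Gamma$ is a consistent set of sentences of the original language.

**Step 1: theories at nodes.** The purpose is to copy the rehearsal, with fresh constants on each level. By recursion on $n=\mathrm{lev}(s)$ we choose $C_n$-saturated theories $T_s$ with: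

* (T1) $\Gamma\subseteq T_\emptyset$.
* (T2) If $t$ is a child of $s$, then $T_s^\Box\subseteq T_t$. Hence $T_s^\Box\subseteq T_t^\Box$, and the same for all descendants $t$ of $s$.
* (T3) If $\varphi$ is an $L(C_{\mathrm{lev}(s)})$-sentence and $\Box\varphi\notin T_s$, then there are infinitely many $m$ such that $\neg\varphi\in T_t$ for every child $t$ of $s$ of rank $m$.

$T_\emptyset$ exists by Lemma B(i), with $C=\emptyset$ and $K=K_0$. Given $T_s$ of level $n$, let $(\varphi_m)_{m\in\omega}$ list all $L(C_n)$-sentences $\varphi$ with $\Box\varphi\notin T_s$, each infinitely often. There is at least one: $\bot$, since $\vdash\Box\bot\to\bot$. For each child $t$ of $s$ of rank $m$, the set $T_s^\Box\cup\{\neg\varphi_m\}$ is consistent by Lemma B(ii); by Lemma B(i) with $K=K_{n+1}$, let $T_t$ be a $C_{n+1}$-saturated extension. (T2) and (T3) hold.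

**Step 2: theories at points.** The purpose is to give every point a saturated theory whose boxed sentences over $C_\omega$ come from the tree. For $x=p_s$ put $T_x=T_s$ and $C_x=C_{\mathrm{lev}(s)}$. For $x\in I$ with $b(x)=\{s_0,s_1,\dots\}$, where $\mathrm{lev}(s_i)=i$, let
$$B_x=\bigcup_iT_{s_i}^\Box,\qquad N_x=\{\neg\Box\varphi:\varphi\text{ an }L(C_\omega)\text{-sentence},\ \Box\varphi\notin B_x\}.$$
The set $B_x\cup N_x$ is consistent. Indeed, let $F$ be a finite subset. For all large $i$, $F$ is in the language $L(C_i)$, and its members from $B_x$ lie in $T_{s_i}$, by (T2). If $\neg\Box\varphi\in F\cap N_x$, then $\Box\varphi\notin T_{s_i}$, so $\neg\Box\varphi\in T_{s_i}$. Thus $F\subseteq T_{s_i}$, which is consistent.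

By Lemma B(i), with $C=C_\omega$ and $K=K_\infty$, let $T_x\supseteq B_x\cup N_x$ be $C_\infty$-saturated, and put $C_x=C_\infty$. Then for $x\in I$ and every $L(C_\omega)$-sentence $\Box\varphi$,
$$\Box\varphi\in T_x\iff\Box\varphi\in T_s\text{ for some }s\in b(x).\tag{2}$$
Moreover, for all $y\in X$,
$$\text{if }s\in b(y),\text{ then }T_s^\Box\subseteq T_y.\tag{3}$$
For $y=p_t$ this is (T2), because $t$ is $s$ or a descendant of $s$; for $y\in I$ it holds because $T_s^\Box\subseteq B_y\subseteq T_y$.

## Why locally constant individuals do not suffice

What should the individuals be? A constant $a\in C_{\mathrm{lev}(s)}$ is in the language of every theory inside $U_s$. So the natural individual is a function that names, at each point, the constant it stands for there. Fix $a_0\in K_0$, and for $s\in S$ and $a\in C_{\mathrm{lev}(s)}$ let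
$$d_{s,a}(y)=\begin{cases}a&y\in U_s,\\ a_0&y\notin U_s.\end{cases}$$
A first attempt takes as domain the set $D_0$ of all $d_{s,a}$, puts $y\in[\![P\bar d]\!]$ iff $P\bar d(y)\in T_y$, and tries to prove that $y\in[\![\varphi(\bar d)]\!]$ iff $\varphi(\bar d(y))\in T_y$.

Near each point, finitely many $d_{s,a}$ are constant, so the $\Box$ step goes through as in the rehearsal, as long as only constants from $C_\omega$ are involved. The $\exists$ step at $p_s$ is fine too: the values of the individuals at $p_s$ are exactly the elements of $C_{\mathrm{lev}(s)}$, and $T_s$ is $C_{\mathrm{lev}(s)}$-saturated. The $\exists$ step at $x\in I$ is where the attempt stops. There the values are exactly the elements of $C_\omega$, so we would need a $C_\omega$-saturated $T_x\supseteq B_x\cup N_x$. Lemma B only gives us a $C_\infty$-saturated one.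

No cleverer choice of $T_x$ helps. Let $X=2^\omega$ with the scheme of Lemma A(i), and $\Gamma=\{\neg\beta\}$. The set $D_0$ is countable. If every $x\in I$ had a $C_\omega$-saturated $T_x\supseteq B_x\cup N_x$, the induction would go through and $\neg\beta$ would be true at $p_\emptyset$ in a model with a countable domain, against Theorem 5. So for some $x\in I$ there is no such $T_x$, and constants like $c_1$ must be used.

Hence we need, for each $x\in I$ and each $j$, an individual $e$ with $e(x)=c_j$. It cannot be constant near $x$, since $c_j$ is not in the language of any $T_{p_s}$. On the points $y\ne x$ it must take old values, and the $\Box$ step at $x$ makes two demands. If $\Box\psi(c_1)\in T_x$, then $\psi$ must hold of the value $e(y)$ for all $y$ near $x$. If $\Box\chi(c_1)\notin T_x$, then $\chi$ must fail of $e(y)$ for some $y$ arbitrarily near $x$. There are infinitely many demands of each kind, and a single old constant need not meet them all.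

Two observations get past this.

* Finitely many demands can be met by old constants. Replace $c_1$ by a variable and quantify it: from $\Box\psi(c_1)\in T_x$ we get $\Box\exists z\,\Box\psi(z)\in T_x$. This is a sentence over $C_\omega$, so by (2) it already appears in the tree, at some node $s\in b(x)$, and the saturated theory $T_s$ supplies a witness.
* The value of $e$ may change as we approach $x$. Cut $X\setminus\{x\}$ into rings shrinking to $x$. On the $k$-th ring meet the first $k$ positive demands, and on a small clopen patch of that ring also the $k$-th negative one.

A sentence may contain several $c_j$ at once, so the functions for all $j$ must be built together.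

## Individuals that imitate $c_1,c_2,\dots$ near a point of $I$

For fixed $x$ and functions $e_j:X\to C_\infty$ $(j\ge1)$ we write $\alpha^y$ for the result of replacing, in an $L(C_\infty)$-sentence $\alpha$, each $c_j$ by $e_j(y)$. Constants from $C_\omega$ are left alone.

**Lemma C.** Let $x\in I$. There are functions $e_j=e^x_j:X\to C_\infty$ $(j\ge1)$ such that:

* (a) $e_j(x)=c_j$.
* (b) Every $y\neq x$ has a neighbourhood on which $e_j$ is constant with value in $C_{\mathrm{lev}(s)}$ for some $s\in b(y)$.
* (c) If $\psi$ is an $L(C_\infty)$-sentence and $\Box\psi\in T_x$, then there is a neighbourhood $O$ of $x$ with $\Box\psi^y\in T_y$ for all $y\in O\setminus\{x\}$.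
* (d) If $\chi$ is an $L(C_\infty)$-sentence and $\Box\chi\notin T_x$, then every neighbourhood of $x$ contains some $y\ne x$ with $\neg\chi^y\in T_y$.

*Proof.* **Step 1: bring the demands back into the old language.** Let $(\Box\psi_i)_{i\ge1}$ enumerate $T_x^\Box$. Let $(\chi_k)_{k\ge1}$ enumerate, each infinitely often, all $L(C_\infty)$-sentences $\chi$ with $\Box\chi\notin T_x$ (again $\bot$ is one). For $k\ge1$ choose $r_k\ge1$ such that all constants from $K_\infty$ in $\psi_1,\dots,\psi_k,\chi_k$ are among $\bar c=(c_1,\dots,c_{r_k})$. Let $\Psi_k(\bar z)$ and $\chi_k(\bar z)$ result from $\Box\psi_1\wedge\dots\wedge\Box\psi_k$ and from $\chi_k$ by replacing $\bar c$ by new distinct variables $\bar z=(z_1,\dots,z_{r_k})$. Put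
$$\theta_k=\neg\exists\bar z\,(\Psi_k(\bar z)\wedge\neg\chi_k(\bar z)).$$
Both $\exists\bar z\,\Psi_k$ and $\theta_k$ are $L(C_\omega)$-sentences.

We have $\Box\exists\bar z\,\Psi_k\in T_x$. Indeed $\Psi_k(\bar c)\in T_x$; as $\Psi_k(\bar c)$ is a conjunction of boxed sentences, $\vdash\Psi_k(\bar c)\to\Box\Psi_k(\bar c)$ by S4; and $\vdash\Box\Psi_k(\bar c)\to\Box\exists\bar z\,\Psi_k(\bar z)$.

We have $\Box\theta_k\notin T_x$. Indeed $\vdash\theta_k\to(\Psi_k(\bar c)\to\chi_k(\bar c))$, hence $\vdash\Box\theta_k\to(\Box\Psi_k(\bar c)\to\Box\chi_k(\bar c))$. But $\Box\Psi_k(\bar c)\in T_x$ and $\Box\chi_k(\bar c)\notin T_x$.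

**Step 2: choose the rings.** By (2) and (T2), $\Box\exists\bar z\,\Psi_k$ lies in $T_s$ for all deep $s\in b(x)$. So we may choose recursively nodes $t_1,t_2,\dots$ of $b(x)$, of strictly increasing levels, such that all constants from $C_\omega$ in $\psi_1,\dots,\psi_k,\chi_k$ lie in $C_{\mathrm{lev}(t_k)}$ and $\Box\exists\bar z\,\Psi_k\in T_{t_k}$. By (2) in the other direction, $\Box\theta_k\notin T_{t_k}$. Put
$$R_k=U_{t_k}\setminus U_{t_{k+1}}.$$

**Step 3: choose a patch in each ring.** The sentence $\theta_k$ is in $L(C_{\mathrm{lev}(t_k)})$ and $\Box\theta_k\notin T_{t_k}$. By (T3) and (S2), there are infinitely many ranks $m$ for which $t_k$ has a child $u$ of rank $m$ with $\neg\theta_k\in T_u$. Only one child of $t_k$ contains $x$, so we may choose such a child $u_k$ with $x\notin U_{u_k}$. The set $U_{u_k}$ is disjoint from the set of the child of $t_k$ that contains $x$, hence from $U_{t_{k+1}}$, since $t_{k+1}$ is that child or a descendant of it. So $U_{u_k}\subseteq R_k$.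

**Step 4: choose the old values.** From $\Box\exists\bar z\,\Psi_k\in T_{t_k}$ we get $\exists\bar z\,\Psi_k\in T_{t_k}$ by the axiom $\Box\alpha\to\alpha$. From $\neg\theta_k\in T_{u_k}$ we get $\exists\bar z(\Psi_k\wedge\neg\chi_k)\in T_{u_k}$. By saturation, applied one variable at a time, there are

* $\bar b^k$ in $C_{\mathrm{lev}(t_k)}$ with $\Psi_k(\bar b^k)\in T_{t_k}$;
* $\bar g^k$ in $C_{\mathrm{lev}(u_k)}$ with $\Psi_k(\bar g^k)\in T_{u_k}$ and $\neg\chi_k(\bar g^k)\in T_{u_k}$.

**Step 5: define the functions.** By (S3) the sets $U_{t_k}$ form a neighbourhood base at $x$, so $\bigcap_kU_{t_k}=\{x\}$ by the Hausdorff property. So $X\setminus\{x\}$ is partitioned into the clopen sets $X\setminus U_{t_1}$, $U_{u_k}$ and $R_k\setminus U_{u_k}$ $(k\ge1)$. Let $e_j(x)=c_j$ and, for $y\ne x$,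
$$e_j(y)=\begin{cases}g^k_j&y\in U_{u_k},\ j\le r_k,\\ b^k_j&y\in R_k\setminus U_{u_k},\ j\le r_k,\\ a_0&\text{in all other cases.}\end{cases}$$

**Step 6: verify (a)–(d).** (a) holds by definition. For (b), $e_j$ is constant on each clopen piece. On $U_{u_k}$ the value is $g^k_j\in C_{\mathrm{lev}(u_k)}$, and $u_k\in b(y)$; on $R_k\setminus U_{u_k}$ it is $b^k_j\in C_{\mathrm{lev}(t_k)}$, and $t_k\in b(y)$; or it is $a_0\in C_0$, and $\emptyset\in b(y)$.

(c) Let $\psi=\psi_i$ and $O=U_{t_i}$. If $y\in O\setminus\{x\}$, then $y\in R_k$ for some $k\ge i$, and all constants from $K_\infty$ in $\psi_i$ are among $c_1,\dots,c_{r_k}$. If $y\in R_k\setminus U_{u_k}$, then $\Box\psi_i^y$ is a conjunct of $\Psi_k(\bar b^k)\in T_{t_k}$, so $\Box\psi_i^y\in T_{t_k}^\Box\subseteq T_y$ by (3). If $y\in U_{u_k}$, then $\Box\psi_i^y$ is a conjunct of $\Psi_k(\bar g^k)\in T_{u_k}$, so $\Box\psi_i^y\in T_{u_k}^\Box\subseteq T_y$ by (3).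

(d) We have $\chi=\chi_k$ for infinitely many $k$. For these, put $y=p_{u_k}$. Then $y\in U_{u_k}\subseteq U_{t_k}$ and $y\neq x$, and $\neg\chi^y=\neg\chi_k(\bar g^k)\in T_{u_k}=T_y$. Since the $U_{t_k}$ form a neighbourhood base at $x$, such $y$ exist in every neighbourhood of $x$. $\square$

To see the lemma at work, let $\Gamma=\{\neg\beta\}$ and suppose $Pc_1\in T_x$. In S4, $\neg\beta$ implies $\Box\forall v\,\Diamond\Box\neg Pv$, which therefore lies in $T_\emptyset$, and in $T_x$ by (3). So $\Diamond\Box\neg Pc_1\in T_x$, hence $\Box Pc_1\notin T_x$, because $\vdash\Box Pc_1\to\Box\Diamond Pc_1$ and $\Box\Diamond Pc_1$ contradicts $\Diamond\Box\neg Pc_1$. Thus $\chi_k=Pc_1$ for infinitely many $k$. The individual $e^x_1$ has $P$ at $x$ and lacks $P$ at points $p_{u_k}$ converging to $x$.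

## The model and the truth lemma

**Step 1: the domain.** Let $D$ be the set of all functions $d_{s,a}$ ($s\in S$, $a\in C_{\mathrm{lev}(s)}$) and all functions $e^x_j$ ($x\in I$, $j\ge1$). We record the two facts that the induction needs, one for quantifiers and one for $\Box$. For every $y\in X$:
$$\{d(y):d\in D\}=C_y.\tag{4}$$
For every $y\in X$ and $d\in D$:
$$\begin{gathered}\text{either }d\text{ is constant on a neighbourhood of }y\text{ with value in }C_{\mathrm{lev}(s)}\text{ for some }s\in b(y),\\ \text{or }y\in I\text{ and }d=e^y_j\text{ for some }j.\end{gathered}\tag{5}$$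

*Proof of (5).* If $d=d_{s,a}$ and $y\in U_s$, then $d$ is constant on the open set $U_s$ with value $a\in C_{\mathrm{lev}(s)}$ and $s\in b(y)$. If $y\notin U_s$, then $d$ is constant on the open set $X\setminus U_s$ with value $a_0\in C_0$, and $\emptyset\in b(y)$. If $d=e^x_j$ with $x\neq y$, use Lemma C(b). If $d=e^y_j$, the second alternative holds.

*Proof of (4).* "$\subseteq$": by (5), a value at $y$ lies in $C_{\mathrm{lev}(s)}$ for some $s\in b(y)$, hence in $C_y$, or it is $c_j$ with $y\in I$. "$\supseteq$": let $a\in C_y$. If $a\notin K_\infty$, then $a\in C_{\mathrm{lev}(s)}$ for some $s\in b(y)$, and $d_{s,a}(y)=a$. If $a=c_j$, then $y\in I$ and $e^y_j(y)=c_j$.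

**Step 2: the model.** On $\langle X,\tau,D\rangle$ put
$$y\in[\![P\bar d]\!]\iff P\bar d(y)\in T_y,\qquad \bar d(y)=(d_1(y),\dots,d_n(y)).$$

**Lemma D (truth lemma).** For every formula $\varphi(\bar v)$ of the original language, $\bar d\in D^n$ and $y\in X$:
$$y\in[\![\varphi(\bar d)]\!]\iff\varphi(\bar d(y))\in T_y.$$

*Proof.* By induction on $\varphi$. The atomic case is the definition, and the Boolean cases hold because $T_y$ is maximal consistent.

**Quantifiers.** $y\in[\![\exists v\varphi(v,\bar d)]\!]$ iff $\varphi(d(y),\bar d(y))\in T_y$ for some $d\in D$ (induction), iff $\varphi(a,\bar d(y))\in T_y$ for some $a\in C_y$ (by (4)), iff $\exists v\varphi(v,\bar d(y))\in T_y$ (because $T_y$ is $C_y$-saturated). For $\forall$, replace "some" by "all" and use the universal form of saturation.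

**$\Box\varphi$ at $y=p_s$.** Since $y\notin I$ and all nodes of $b(y)$ have level at most $\mathrm{lev}(s)$, (5) gives a neighbourhood $O\subseteq U_s$ of $y$ on which every $d_i$ is constant with a value $a_i\in C_{\mathrm{lev}(s)}$.

If $\Box\varphi(\bar a)\in T_s$, then for every $z\in O$ we have $s\in b(z)$, so $\Box\varphi(\bar a)\in T_z$ by (3). Hence $\varphi(\bar d(z))=\varphi(\bar a)\in T_z$, and $z\in[\![\varphi(\bar d)]\!]$ by induction. So $y$ is in the interior.

If $\Box\varphi(\bar a)\notin T_s$, let $O'\subseteq O$ be any neighbourhood of $y$. By (T3) and (S2), $O'$ includes $U_t$ for some child $t$ of $s$ with $\neg\varphi(\bar a)\in T_t$. Then $p_t\in O'$ and $\varphi(\bar d(p_t))=\varphi(\bar a)\notin T_t=T_{p_t}$, so $p_t\notin[\![\varphi(\bar d)]\!]$ by induction. Hence $y\notin[\![\Box\varphi(\bar d)]\!]$.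

**$\Box\varphi$ at $y=x\in I$.** By (5) there is a neighbourhood $O$ of $x$ such that each $d_i$ either is constant on $O$ with value in $C_\omega$, or is some $e^x_j$. In particular, a $d_i$ with $d_i(x)=c_j$ must be $e^x_j$. The constants in $\varphi(\bar d(x))$ are among the values $d_i(x)$, since $\varphi$ is in the original language. Hence, for $z\in O$, the sentence $\varphi(\bar d(z))$ arises from $\varphi(\bar d(x))$ by replacing each $c_j$ by $e^x_j(z)$; in the notation of Lemma C, $\varphi(\bar d(z))=\varphi(\bar d(x))^z$.

If $\Box\varphi(\bar d(x))\in T_x$, then by Lemma C(c) $\Box\varphi(\bar d(z))\in T_z$ for all $z\neq x$ near $x$. So $\varphi(\bar d(z))\in T_z$ for all $z$ near $x$, including $z=x$. By induction $x$ is in the interior of $[\![\varphi(\bar d)]\!]$.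

If $\Box\varphi(\bar d(x))\notin T_x$, then by Lemma C(d) there are $z\in O$ arbitrarily near $x$ with $\neg\varphi(\bar d(z))\in T_z$. By induction $z\notin[\![\varphi(\bar d)]\!]$ for these $z$, so $x\notin[\![\Box\varphi(\bar d)]\!]$. $\square$

**Step 3: conclusion.** Since $\Gamma\subseteq T_\emptyset=T_{p_\emptyset}$, Lemma D shows that every member of $\Gamma$ is true at $p_\emptyset$. With Lemma A(i) this proves **Theorem 1**. With Lemma A(ii), and the ultrametrizability of separable metrizable spaces with a clopen base, it proves the first part of **Theorem 2**.

**Step 4: the size of the domain.** We have $|S|\le|X|$, because $s\mapsto p_s$ is injective, and $X$ is infinite, being nonempty, Hausdorff and without isolated points. There are at most $|S|\cdot\aleph_0$ functions $d_{s,a}$ and at most $|I|\cdot\aleph_0$ functions $e^x_j$, so $|D|\le|X|\cdot\aleph_0=|X|$. For $\kappa\ge|X|$ replace $D$ by $D\times\kappa$, with all predicates ignoring the second coordinates. As there is no identity in the language, an induction on formulas shows that truth sets do not change: replacing $d$ by $(d,\xi)$ never matters, so unions and intersections over the domain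 remain the same. Finally $|D\times\kappa|=\kappa$. This completes **Theorem 2**. $\blacksquare$

## Open maps onto ultrametric spaces

**Theorem 3.** If a space $Z$ has a nonempty open subspace $W$ admitting a continuous open map onto a space $X$ as in Theorem 2, then QS4 is strongly complete for $Z$.

For example, $Z=2^\lambda$ for an infinite cardinal $\lambda$, with the projection to $\omega$ of the coordinates, and $Z=2^\omega\times Y$ for nonempty $Y$, with the projection to the first factor; here $W=Z$ and $X=2^\omega$.

*Proof.* **Step 1: from $X$ to $W$.** Let $f:W\to X$ be a continuous open surjection. For all $A\subseteq X$,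
$$f^{-1}(\mathrm{int}\,A)=\mathrm{int}\,f^{-1}(A).$$
By continuity, $f^{-1}(\mathrm{int}\,A)$ is an open subset of $f^{-1}(A)$, which gives "$\subseteq$". Conversely $f(\mathrm{int}\,f^{-1}(A))$ is open and contained in $A$, hence in $\mathrm{int}\,A$. Given a model on $X$, put $[\![P\bar d]\!]_W=f^{-1}[\![P\bar d]\!]_X$ with the same domain. Preimages commute with Boolean operations, unions and intersections, and here with interiors, so by induction $[\![\varphi]\!]_W=f^{-1}[\![\varphi]\!]_X$ for all $\varphi$. If $\Gamma$ is true at $x\in X$, it is true at any $w\in f^{-1}(x)$, and $f^{-1}(x)\ne\emptyset$.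

**Step 2: from $W$ to $Z$.** Turn a model on $W$ into one on $Z$ by using the same sets $[\![P\bar d]\!]\subseteq W\subseteq Z$. Since $W$ is open, $W\cap\mathrm{int}_Z A=\mathrm{int}_W(A\cap W)$ for every $A\subseteq Z$. So by induction $[\![\varphi]\!]_Z\cap W=[\![\varphi]\!]_W$, and what is true at a point of $W$ stays true there. $\blacksquare$

## Isolated points decide the ultrametrizable case

For propositional S4, validity in $X$ means truth at all points under all assignments of subsets of $X$ to the propositional variables, and completeness is defined as for QS4.

**Theorem 4.** For an ultrametrizable space $X$ the following are equivalent: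

* (a) QS4 is strongly complete for $X$;
* (b) QS4 is complete for $X$;
* (c) propositional S4 is complete for $X$;
* (d) the isolated points of $X$ are not dense in $X$.

*Proof.* (a)⇒(b) was shown right after the definition of strong completeness.

**(d)⇒(a).** Let $\mathrm{Iso}$ be the set of isolated points and $W=X\setminus\overline{\mathrm{Iso}}\neq\emptyset$. Then $W$ is open and ultrametrizable. A point isolated in $W$ would be isolated in $X$, because $W$ is open, so $W$ is dense-in-itself. Apply Theorem 3 to $Z=X$ with the identity map $W\to W$.

**(b)⇒(c).** The purpose is to code propositional variables by sentences. Let $\pi$ be a propositional formula valid in $X$, and let $\pi^*$ be obtained by replacing each $p_i$ by $\forall xP_ix$, with distinct unary $P_i$. In any model on $X$, $[\![\pi^*]\!]$ is the truth set of $\pi$ under the assignment $p_i\mapsto[\![\forall xP_ix]\!]$, so $\pi^*$ is valid in $X$. By (b), $\vdash_{\mathrm{QS4}}\pi^*$. Given any space $Y$ and any assignment of sets $A_i\subseteq Y$ to the $p_i$, take the one-element domain $\{d\}$ and $[\![P_id]\!]=A_i$; then $[\![\pi^*]\!]$ is the truth set of $\pi$, and it is $Y$ by soundness.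 So $\pi$ is valid in all topological spaces, and $\vdash_{\mathrm{S4}}\pi$ by the theorem of McKinsey–Tarski.

**(c)⇒(d).** We show that if $\mathrm{Iso}$ is dense, then $\Box\Diamond p\to\Diamond\Box p$ is valid in $X$. Let $x\in[\![\Box\Diamond p]\!]$, and let $O\ni x$ be open with $O\subseteq[\![\Diamond p]\!]$. For any open $O'\ni x$ the open set $O\cap O'$ is nonempty, so it contains some $z\in\mathrm{Iso}$. As $\{z\}$ is open and $z\in[\![\Diamond p]\!]$, we get $z\in[\![p]\!]$, and hence $z\in[\![\Box p]\!]$. So every neighbourhood of $x$ meets $[\![\Box p]\!]$, that is, $x\in[\![\Diamond\Box p]\!]$. But this formula is not a theorem of S4: on $\mathbb R$ with $[\![p]\!]=\mathbb Q$ we have $[\![\Box\Diamond p]\!]=\mathbb R$ and $[\![\Diamond\Box p]\!]=\emptyset$. So S4 is not complete for $X$. $\blacksquare$
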